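\title{A central limit theorem for the independence number of Euclidean minimal spanning trees in every dimension $d\ge 2$}

\begin{abstract}
Let $\hat T_n$ be the Euclidean minimal spanning tree on the points of a unit intensity Poisson process in a cube of volume $n$ in $\mathbb R^d$, and let $N_n$ be its independence number. We prove that for every $d\ge2$ the ratio $n^{-1}\operatorname{Var}N_n$ converges to a limit $\sigma^2\in(0,\infty)$ and that $N_n$ is asymptotically normal. The effect on $N_n$ of adding or removing an edge is given by a recursion along the tree, and this recursion is cut at every vertex adjacent to a leaf. The main step is to show that every infinite path of the minimal spanning forest of the Poisson process contains infinitely many such vertices. The same proof covers the matching number, and a version for independent uniform points follows.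
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem and the result}

A \emph{minimal spanning tree} on a finite set $Y\subset\mathbb R^d$ is a tree with vertex set $Y$ whose total Euclidean edge length is as small as possible; it is unique when the distances between points of $Y$ are distinct. A set of vertices of a graph $G$ is \emph{independent} if no two of its members are joined by an edge, and the \emph{independence number} $N(G)$ is the largest size of an independent set. Let $\mathcal P$ be a Poisson point process of intensity $1$ in $\mathbb R^d$, let
\[
B_n=[-n^{1/d}/2,\,n^{1/d}/2]^d ,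
\]
let $\hat T_n$ be the minimal spanning tree on $\mathcal P\cap B_n$ (almost surely unique), and put $N_n=N(\hat T_n)$.

For $d=2$ it is shown in \cite{plane} that $c_1n\le\operatorname{Var}N_n\le c_2n$ with positive finite constants $c_1,c_2$, and that $(N_n-\mathbb EN_n)/(\operatorname{Var}N_n)^{1/2}$ converges in distribution to the standard normal law. The authors write that their method works only for $d=2$ ``and hence the problem is still open for high dimensions.'' The question is thus whether, for every $d\ge3$, the variance of $N_n$ has exact order $n$ and $N_n$ is asymptotically normal. The answer is yes, by an argument that treats all $d\ge2$ alike. We write $\mathcal N(0,s^2)$ for the centered normal law with variance $s^2$.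

\begin{theorem}\label{thm:main}
Let $d\ge2$. There is $\sigma^2=\sigma^2(d)\in(0,\infty)$ such that, as $n\to\infty$,
\[
n^{-1}\operatorname{Var}N_n\to\sigma^2
\qquad\text{and}\qquad
n^{-1/2}(N_n-\mathbb EN_n)\to\mathcal N(0,\sigma^2)\ \text{ in distribution.}
\]
\end{theorem}

Consequently $c_1n\le\operatorname{Var}N_n\le c_2n$ for all large $n$ whenever $0<c_1<\sigma^2<c_2<\infty$, and $(N_n-\mathbb EN_n)/(\operatorname{Var}N_n)^{1/2}\to\mathcal N(0,1)$ in distribution.

\subsection*{What to expect, and what stands in the way}

A tree on $k\ge2$ vertices is bipartite, so $k/2\le N\le k-1$; the path has $N=\lceil k/2\rceil$ and the star has $N=k-1$. Thus $N_n$ is of order $n$ and measures how far $\hat T_n$ is from being a path. Write $N(Y)$ for the independence number of the minimal spanning tree on $Y$. If the \emph{add-one cost} $N(Y\cup\{y\})-N(Y)$ depended only on the points of $Y$ near $y$, then $N_n$ would behave like a sum of about $n$ stationary, weakly dependent terms, one for each unit cube, and one would guess a central limit theorem with variance of order $n$. The martingale argument of Section~\ref{sec:clt} turns this guess into a proof once one knows that the add-one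 cost is bounded and \emph{stabilizes}: it is unaffected by any change of the configuration outside a random bounded region. Boundedness is elementary. Stabilization is the whole difficulty, and it fails on the line.

\begin{example}\label{ex:line}
Let $d=1$. The minimal spanning tree joins consecutive points, so $N(Y)=\lceil|Y|/2\rceil$. The add-one cost is $1$ if $|Y|$ is even and $0$ if $|Y|$ is odd, so one extra point placed arbitrarily far from $y$ changes it. (The conclusion of Theorem~\ref{thm:main} still holds, with $\sigma^2=1/4$, but for a reason special to the line: $N_n$ is within $1/2$ of half a Poisson variable with mean $n$.)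
\end{example}

For $d\ge2$ there are two ways in which distant points might influence the add-one cost. First, the tree itself is not a local object: a pair of points is an edge if and only if it cannot be bypassed by a path of shorter steps, and such paths can be long. This is a question about continuum percolation, settled in Section~\ref{sec:clusters} by showing that the infinite cluster is unique simultaneously at all levels. Second, even when the edges that change are known, the resulting change of $N$ is computed by a recursion along the tree, and on a long path without branches this recursion carries a parity from one end to the other, as in Example~\ref{ex:line}. Section~\ref{sec:forests} shows that the recursion forgets everything behind a vertex adjacent to a leaf. The core of the paper, Section~\ref{sec:rays}, proves that in the infinite-volume limit of the trees, the minimal spanning forest of $\mathcal P$, every infinite path contains infinitely many such vertices. We need neither that this forest is connected nor that its components have one end; it is enough that at most two infinite paths start at any vertex. Stabilization is assembled in Section~\ref{sec:stab}, the positivity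 of $\sigma^2$ is proved in Section~\ref{sec:positive}, and Section~\ref{sec:complements} treats the matching number and independent uniform points.

\section{Independent sets in forests}\label{sec:forests}

A vertex $a$ of a finite graph $F$ is \emph{essential} in $F$ if it lies in every maximum independent set. Since $N(F-a)\in\{N(F)-1,N(F)\}$, with the second value exactly when some maximum independent set avoids $a$, this means $N(F-a)=N(F)-1$. Essential vertices govern the effect of one edge.

\begin{lemma}\label{lem:edge}
Let $a\ne b$ be nonadjacent vertices of a finite graph $F$. Then $N(F+ab)=N(F)-1$ if $a$ and $b$ are both essential in $F$, and $N(F+ab)=N(F)$ otherwise.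
\end{lemma}

\begin{proof}
Independent sets of $F+ab$ are the independent sets of $F$ that do not contain both $a$ and $b$. If one of $a,b$ is not essential, a maximum independent set of $F$ avoiding it survives. If both are essential, no maximum independent set survives, but deleting $a$ from one of them leaves an independent set of $F+ab$ of size $N(F)-1$.
\end{proof}

In a finite forest $F$, root the component of $a$ at $a$. For a vertex $w$ of this component let $F_w$ be the subtree formed by $w$ and its descendants, and let $\epsilon(w)=1$ if $w$ is essential in $F_w$ and $\epsilon(w)=0$ otherwise. As $N$ is additive over components, $a$ is essential in $F$ if and only if $\epsilon(a)=1$.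

\begin{lemma}\label{lem:recursion}
We have $\epsilon(w)=1$ if and only if $\epsilon(c)=0$ for every child $c$ of $w$. In particular $\epsilon(w)=1$ if $w$ has no child, and $\epsilon(w)=0$ if $w$ has a child that is a leaf.
\end{lemma}

\begin{proof}
The largest independent sets of $F_w$ that avoid $w$ have size $\sum_cN(F_c)$, the sum running over the children of $w$. The largest ones that contain $w$ have size $1+\sum_cN(F_c-c)=1+\sum_c\bigl(N(F_c)-\epsilon(c)\bigr)$. The vertex $w$ is essential in $F_w$ if and only if the second number exceeds the first, that is, if and only if $\sum_c\epsilon(c)<1$.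
\end{proof}

\begin{example}\label{ex:comb}
Let $F$ be the path $a=v_0,v_1,\dots,v_L$. Then $\epsilon(v_L)=1$, $\epsilon(v_{L-1})=0$, and so on, and $a$ is essential if and only if $L$ is even: the answer at $a$ depends on the far end. Now attach a new leaf $b$ to $v_2$. Then $\epsilon(b)=1$ forces $\epsilon(v_2)=0$, hence $\epsilon(v_1)=1$ and $\epsilon(a)=0$. This holds for every $L\ge2$, and it remains true if $v_3,\dots,v_L$ are replaced by arbitrary trees hanging from $v_2$.
\end{example}

A \emph{leaf} is a vertex of degree $1$, and a \emph{support vertex} is a vertex adjacent to a leaf. A \emph{ray} is an infinite self-avoiding path $v_0,v_1,\dots$; it \emph{starts} at $v_0$. K\"onig's lemma says that an infinite connected graph with finite degrees contains a ray starting at any given vertex. The next lemma is the general form of Example~\ref{ex:comb}.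

\begin{lemma}\label{lem:local}
Let $F$ be a forest with finite degrees in which every ray contains infinitely many support vertices, and let $a$ be a vertex of $F$. There are a finite set $\mathcal E^+$ of vertices of $F$ and a number $\epsilon^*\in\{0,1\}$ with the following property: if $F'$ is a finite forest that contains $\mathcal E^+$ and has the same edges as $F$ at every vertex of $\mathcal E^+$, then $a$ is essential in $F'$ if and only if $\epsilon^*=1$.
\end{lemma}

\begin{proof}
Root the component of $a$ in $F$ at $a$. Call a vertex $w\ne a$ of this component \emph{blocked} if it is adjacent to a leaf $b\ne a$ of $F$, and let $\mathcal E$ be the set of vertices $w$ such that no vertex strictly between $a$ and $w$ is blocked. With $w$, the set $\mathcal E$ contains the whole path from $a$ to $w$, so it is a subtree. A ray starting at $a$ contains a support vertex that is neither $a$ nor a neighbor of $a$; this vertex is blocked, and the ray leaves $\mathcal E$ right after it at the latest. So $\mathcal E$ contains no ray starting at $a$, and it is finite by K\"onig's lemma. Let $\mathcal E^+$ consist of $\mathcal E$ and all neighbors in $F$ of vertices of $\mathcal E$.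

Let $F'$ be as in the statement, with the component of $a$ rooted at $a$. For $w\in\mathcal E$ the path from $a$ to $w$ in $F$ is also a path in $F'$, so $w$ has the same parent and the same children in both forests. If $w\in\mathcal E$ is blocked, its neighbor $b$ lies in $\mathcal E^+$ and so is a leaf of $F'$; it is not the parent of $w$, because the parent is $a$ or has degree at least $2$. Hence $\epsilon(w)=0$ in $F'$ by Lemma~\ref{lem:recursion}. If $w=a$ or $w\in\mathcal E$ is not blocked, all children of $w$ lie in $\mathcal E$. Therefore Lemma~\ref{lem:recursion} computes $\epsilon(w)$ in $F'$ for all $w\in\mathcal E$ by a recursion on the finite tree $\mathcal E$ that does not involve $F'$. Let $\epsilon^*$ be the value at $a$.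
\end{proof}

\section{Minimal spanning trees and forests}\label{sec:mst}

Stabilization allows arbitrary finite sets of points to be placed far away, so ties between distances must be broken. Order unordered pairs of points of $\mathbb R^d$ by length $|e|$, and pairs of equal length by comparing lexicographically first their lexicographically smaller points and then their larger ones. This is a strict total order $\prec$, invariant under translations. Call $X\subset\mathbb R^d$ \emph{generic} if it is infinite, locally finite, and has distinct interpoint distances; on a generic set $\prec$ is the order by length. A \emph{path in $X$} is a finite sequence of distinct points of $X$, and its edges are the pairs of consecutive points.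

For $X$ finite or generic, let $T(X)$ be the graph on $X$ whose edges are the pairs $e=\{u,u'\}$ such that $u$ and $u'$ are \emph{not} joined by a path in $X$ all of whose edges are $\prec e$. We write $\mathrm{MST}(X)=T(X)$ when $X$ is finite and $\mathrm{MSF}(X)=T(X)$, the \emph{minimal spanning forest}, when $X$ is generic. A point $p$ \emph{kills} the pair $\{u,u'\}$ if $\max(|p-u|,|p-u'|)<|u-u'|$. For a unit vector $\theta$ and $\rho>0$ let
\[
C(u,\theta,\rho)=\{p:\ 0<|p-u|<\rho,\ \angle(p-u,\theta)<30^\circ\}.
\]
Let $D=D_d$ be the largest number of unit vectors of $\mathbb R^d$ with pairwise angles at least $60^\circ$; it is finite because the open caps of angular radius $30^\circ$ about such vectors are disjoint.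

\begin{lemma}\label{lem:mst}
Let $X,X'$ be finite or generic.
\begin{itemize}
\item[(a)] $T(X)$ has no cycle. If $X$ is finite, $T(X)$ is a minimal spanning tree, and for every path $\gamma$ in $X$ from $a$ to $b$, all edges of the $T(X)$-path from $a$ to $b$ are $\preceq$ the $\prec$-largest edge of $\gamma$.
\item[(b)] If $X\subset X'$, every edge of $T(X')$ with both endpoints in $X$ is an edge of $T(X)$.
\item[(c)] A pair killed by a point of $X$ is not an edge of $T(X)$. If $|u-u'|\ge\rho$ and $\theta=(u'-u)/|u'-u|$, every point of $C(u,\theta,\rho)$ kills $\{u,u'\}$.
\item[(d)] All degrees in $T(X)$ are at most $D$.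
\item[(e)] If $C\subset X$ and $e$ is the $\prec$-least pair with one point in $C$ and one in $X\setminus C$, then $e\in T(X)$. In particular $T(X)$ has no isolated vertex when $|X|\ge2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The $\prec$-largest edge of a cycle is bypassed by the rest of the cycle. Let $X$ be finite. By induction along $\prec$, the endpoints of any pair $g$ are joined by a walk in $T(X)$ with edges $\preceq g$: either $g\in T(X)$, or $g$ is bypassed by a path of smaller pairs, to each of which the induction hypothesis applies. So $T(X)$ is a spanning tree. Applying this to each edge of $\gamma$ gives a walk in $T(X)$ from $a$ to $b$ with edges $\preceq$ the largest edge of $\gamma$, and this walk contains the tree path. It also follows that $g\in T(X)$ if and only if its endpoints are not joined by edges of $T(X)$ that are $\prec g$. This is the acceptance rule of Kruskal's greedy algorithm run in the order $\prec$, whose output is a minimal spanning tree.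

(b) A bypass in $X$ is a bypass in $X'$.

(c) If $p$ kills $\{u,u'\}$, then $u,p,u'$ is a bypass. For $p$ in the cone put $s=|p-u|<t=|u-u'|$; then $|p-u'|^2\le s^2+t^2-\sqrt3\,st<t^2$.

(d) Let $\{u,v\}\prec\{u,w\}$ make an angle less than $60^\circ$ at $u$, with lengths $s\le t$. Then $|v-w|^2<s^2+t^2-st\le t^2$, so $u,v,w$ bypasses $\{u,w\}$. Hence edges at $u$ make pairwise angles of at least $60^\circ$.

(e) Every path between the endpoints of $e$ has an edge between $C$ and $X\setminus C$, and that edge is $\succeq e$. For the last statement take $C=\{u\}$; the least pair exists by local finiteness.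
\end{proof}

For finite $Y$ we set $N(Y)=N(\mathrm{MST}(Y))$, with $N(\emptyset)=0$. This functional is translation invariant, and $N_n=N(\mathcal P\cap B_n)$ almost surely.

\begin{lemma}\label{lem:addone}
For finite $Y$ and $y\notin Y$ we have $0\le N(Y\cup\{y\})-N(Y)\le D$.
\end{lemma}

\begin{proof}
For $Y=\emptyset$ the difference is $1$. Otherwise let $T=\mathrm{MST}(Y)$, $T'=\mathrm{MST}(Y\cup\{y\})$, and let $k\le D$ be the degree of $y$ in $T'$. The forest $T'-y$ has $|Y|-k$ edges, all in $T$ by Lemma~\ref{lem:mst}(b), so it arises from $T$ by deleting $k-1$ edges. By Lemma~\ref{lem:edge}, $N(T)\le N(T'-y)\le N(T)+k-1$, and $N(T'-y)\le N(T')\le N(T'-y)+1$.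
\end{proof}

\section{Tools for the Poisson process}\label{sec:tools}

For $z\in\mathbb Z^d$ let $Q_z=z+[-\frac12,\frac12)^d$. The configurations $(\mathcal P\cap Q_z)-z$ form an i.i.d.\ field on $\mathbb Z^d$, so events invariant under integer translations have probability $0$ or $1$. Open balls are written $B(v,r)$, and $|\cdot|$ denotes cardinality, Euclidean length or Lebesgue measure according to its argument.

\smallskip\noindent\emph{The Mecke formula.} Let $X^k_{\ne}$ be the set of $k$-tuples of distinct points of $X$. For measurable $f\ge0$,
\begin{equation}\label{eq:mecke}
\mathbb E\sum_{(x_1,\dots,x_k)\in\mathcal P^k_{\ne}}f(\mathcal P,x_1,\dots,x_k)=\int_{(\mathbb R^d)^k}\mathbb E\,f(\mathcal P\cup\{x_1,\dots,x_k\},x_1,\dots,x_k)\,dx_1\cdots dx_k .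
\end{equation}
With $k=3,4$ it shows that $\mathcal P$ is almost surely generic, and with $k=2$ that for a fixed $r$ almost surely no two points are at distance exactly $r$, since the exceptional tuples form Lebesgue null sets. It also shows that almost sure properties survive finite deletions and random finite insertions. We identify a tuple with the set of its entries when no confusion is possible.

\begin{lemma}\label{lem:ac}
Let $\Omega_0$ be a measurable set of configurations with $\mathbb P(\mathcal P\in\Omega_0)=1$.
\begin{itemize}
\item[(a)] Almost surely $\mathcal P\setminus F\in\Omega_0$ for all finite $F\subset\mathcal P$.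
\item[(b)] If $W$ consists of $k$ i.i.d.\ uniform points of a bounded set $\Lambda$ of positive measure, independent of $\mathcal P$, then $\mathcal P\cup W\in\Omega_0$ almost surely.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:mecke}, for bounded $\Lambda$,
\[
\mathbb E\sum_{F\in(\mathcal P\cap\Lambda)^k_{\ne}}\mathbf 1\{\mathcal P\setminus F\notin\Omega_0\}=|\Lambda|^k\,\mathbb P(\mathcal P\notin\Omega_0)=0,
\]
and (a) follows by letting $k$ and $\Lambda$ run through countably many values. Reading \eqref{eq:mecke} from right to left,
\[
\mathbb P(\mathcal P\cup W\notin\Omega_0)=|\Lambda|^{-k}\,\mathbb E\sum_{w\in(\mathcal P\cap\Lambda)^k_{\ne}}\mathbf 1\{\mathcal P\notin\Omega_0\}=0.\qedhere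
\]
\end{proof}

\begin{lemma}\label{lem:cones}
Almost surely every $u\in\mathcal P$ has a finite $R_u$ such that $C(u,\theta,R_u)\cap\mathcal P\ne\emptyset$ for all unit vectors $\theta$.
\end{lemma}

\begin{proof}
Fix finitely many unit vectors $\theta_i$ such that every unit vector makes an angle less than $15^\circ$ with one of them. For fixed $u$ each infinite cone $\{p\ne u:\angle(p-u,\theta_i)<15^\circ\}$ has infinite volume and so contains a point $p_i$ of $\mathcal P$ almost surely; by \eqref{eq:mecke} with $k=1$ this holds for all $u\in\mathcal P$. Any $R_u>\max_i|p_i-u|$ works.
\end{proof}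

\noindent\emph{Mass transport.} Let $\phi(X,u,v)\ge0$ be measurable and invariant under simultaneous translation of its three arguments; think of $\phi(\mathcal P,u,v)$ as mass sent from $u$ to $v$. Translating by $-z$ shows that the expected mass sent from $Q_z$ to $Q_0$ equals the expected mass sent from $Q_0$ to $Q_{-z}$. Summing over $z$,
\begin{equation}\label{eq:mtp}
\mathbb E\sum_{v\in\mathcal P\cap Q_0}\ \sum_{u\in\mathcal P}\phi(\mathcal P,u,v)=\mathbb E\sum_{u\in\mathcal P\cap Q_0}\ \sum_{v\in\mathcal P}\phi(\mathcal P,u,v).
\end{equation}

\noindent\emph{Uniqueness of the infinite cluster.} For each fixed $r>0$, the graph on $\mathcal P$ that joins points at distance at most $r$ has almost surely at most one infinite component. This is the uniqueness of the unbounded component of the Poisson Boolean model, \cite[Theorem~3.6]{MR}, for balls of radius $r/2$.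

\smallskip\noindent\emph{Measurability.} The points of $\mathcal P$ can be enumerated measurably. The events below are countable combinations of conditions on finitely many points; infima and intersections over a level $r$ may be taken along rational $r$. In a graph with finite degrees, a ray from $x$ (through a given vertex, in the case of a forest) all of whose vertices have a given property exists if and only if arbitrarily long finite paths of this kind exist, by K\"onig's lemma.

\section{Clusters, bottlenecks and rays}\label{sec:clusters}

For generic $X$, $x\in X$ and $r>0$, let $C_x(\le r)$ and $C_x(<r)$ be the sets of points joined to $x$ by a path in $X$ with edges of length $\le r$ and $<r$, respectively; we call them clusters at level $\le r$ and $<r$. A pair $e$ is an edge of $\mathrm{MSF}(X)$ exactly when its endpoints lie in different clusters at level $<|e|$. If both clusters were infinite, distant points could join them and remove the edge, so uniqueness of the infinite cluster is what makes edges local. The difficulty is that the relevant levels are lengths read off from the configuration, while the cited theorem concerns a fixed level.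

\begin{proposition}\label{prop:unique}
Almost surely, for all $r>0$ simultaneously, $\mathcal P$ has at most one infinite cluster at level $<r$.
\end{proposition}

Let $r_c\in[0,\infty]$ be the infimum of the $r$ for which an infinite cluster at level $\le r$ exists with positive probability. For $q>r_c$ such a cluster exists almost surely, by monotonicity in the level and the zero-one law, and it is unique; call it $I_q$. For $x\in\mathcal P\setminus I_q$ let
\[
m_q(x)=\inf\{r:\ C_x(\le r)\cap I_q\ne\emptyset\}<\infty
\]
be the level at which $x$ joins $I_q$. A second infinite cluster at some level above $q$ would be a cluster that becomes infinite before it joins $I_q$. The next lemma excludes this.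

\begin{lemma}\label{lem:join}
Fix $q>r_c$. Almost surely $C_x(<m_q(x))$ is finite for all $x\in\mathcal P\setminus I_q$.
\end{lemma}

\begin{proof}
The idea is that each point outside $I_q$ sends unit mass to the points at which it first enters $I_q$. If an infinite cluster $S$ avoids $I_q$, we attach one point of $S$ to $I_q$ by inserting a chain of points; then infinitely many points of $S$ enter the infinite cluster through a finite set.

\emph{The transport.} Let $X$ be generic with a unique infinite cluster $I_q$ at level $\le q$. For $u\in X\setminus I_q$ let $H_u(r)$ be the set of $v\in I_q$ that are reached from $u$ by a path with edges of length $\le r$ whose only vertex in $I_q$ is $v$. This set increases with $r$ and is nonempty for $r>m_q(u)$. Let $H_u=\bigcap_{r>m_q(u)}H_u(r)$. If $H_u$ is finite and nonempty, $u$ sends mass $1/|H_u|$ to each of its points; otherwise $u$ sends nothing. By \eqref{eq:mtp} the expected mass received in $Q_0$ is at most $\mathbb E|\mathcal P\cap Q_0|=1$. So $\mathcal P$ almost surely belongs to the set $\Omega_0$ of generic configurations with a unique infinite cluster at level $\le q$ in which every point receives finite mass.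

\emph{The insertion.} Suppose the lemma fails. Then for some open cube $\Lambda=(-K,K)^d$ the following event $G$ has positive probability: there are $x\in(\mathcal P\cap\Lambda)\setminus I_q$ with $C_x(<m_q(x))$ infinite and $z\in I_q\cap\Lambda$. On $G$ take the lexicographically first such $x$ and $z$. Let $W=\{w_1,\dots,w_j\}$ be i.i.d.\ uniform points of $\Lambda$, independent of $\mathcal P$, where $jq>\operatorname{diam}\Lambda$. The set of $(w_1,\dots,w_j)\in\Lambda^j$ for which $|x-w_1|,|w_1-w_2|,\dots,|w_j-z|$ are all less than $q$ is open, and it contains the equally spaced points on the segment from $x$ to $z$. Hence, with positive probability, $G$ occurs and $W$ is such a chain. By Lemma~\ref{lem:ac}(b) there is an outcome of this event with $\mathcal P'=\mathcal P\cup W\in\Omega_0$. Fix it, let primes refer to $\mathcal P'$, and put $m=m_q(x)$ and $S=C_x(<m)$.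

\emph{The contradiction.} The cluster $I'_q$ contains $I_q\cup W\cup\{x\}$, and it is the union of $W$ with the clusters of $\mathcal P$ at level $\le q$ that have a point within distance $q$ of $W$. These are finitely many, and all but $I_q$ are finite. Moreover $S\cap I_q=\emptyset$, since a path from $x$ to $I_q$ with edges $<m$ would give $m_q(x)<m$. Hence $A=W\cup(S\cap I'_q)$ is finite and $S\setminus I'_q$ is infinite. Let $u\in S\setminus I'_q$. It is joined to $x\in I'_q$ by a path with edges $<m$, so $m'_q(u)<m$. Let $m'_q(u)<r<m$ and $v\in H'_u(r)$. Before its last vertex $v$, the path from $u$ to $v$ runs in $\mathcal P'\setminus I'_q\subset\mathcal P$; it starts in $S$ and has edges $<m$, so it runs in $S$. Thus $v\in W$ or $v\in S\cap I'_q$, and $H'_u(r)\subset A$. As $r$ decreases to $m'_q(u)$, the sets $H'_u(r)$ are decreasing nonempty subsets of the finite set $A$, so $H'_u$ is a nonempty subset of $A$. Every $u\in S\setminus I'_q$ therefore sends mass $1$ to $A$, and some point of $A$ receives infinite mass, contradicting $\mathcal P'\in\Omega_0$.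
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:unique}]
Almost surely the following hold together: there is no infinite cluster at level $\le q$ for rational $q<r_c$; if $0<r_c<\infty$, no two points are at distance $r_c$ and there is at most one infinite cluster at level $\le r_c$; for each rational $q>r_c$ the cluster $I_q$ exists, is unique, and satisfies Lemma~\ref{lem:join}. If $r<r_c$, clusters at level $<r$ lie in clusters at level $\le q$ for a rational $q\in(r,r_c)$ and are finite. If $r=r_c$, the levels $<r$ and $\le r$ give the same clusters. If $r>r_c$, take a rational $q\in(r_c,r)$ and let $C_b(<r)$ be infinite. If it missed $I_q$, then $b\notin I_q$ and $m_q(b)\ge r$, so $C_b(<m_q(b))\supset C_b(<r)$ would be infinite, against Lemma~\ref{lem:join}. So every infinite cluster at level $<r$ meets $I_q$, hence contains it because $q<r$, and two such clusters coincide.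
\end{proof}

The form in which we use Proposition~\ref{prop:unique} is a finite certificate for the bottleneck between two points: a path showing that no longer edge is needed, and a finite cut showing that no shorter edge suffices.

\begin{corollary}\label{cor:cert}
Almost surely, for all $x\ne y$ in $\mathcal P$ there are a pair $e(x,y)$, a path $\gamma$ in $\mathcal P$ from $x$ to $y$ whose longest edge is $e(x,y)$, and a finite set $C\subset\mathcal P$ containing exactly one of $x,y$, such that $e(x,y)$ is the shortest pair between $C$ and $\mathcal P\setminus C$.
\end{corollary}

\begin{proof}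
Let $m=\inf\{r:y\in C_x(\le r)\}$; it is symmetric in $x,y$, finite, and at least the distance from $x$ to its nearest neighbor. We first show that the infimum is attained. Otherwise $C_x(\le m)\ne C_y(\le m)$. If $C_x(\le m)$ were finite, its distance $\delta$ to the remaining points would be attained and exceed $m$, so $C_x(\le r)=C_x(\le m)\not\ni y$ for $m\le r<\delta$, contradicting the definition of $m$. By symmetry both clusters are infinite. At most one pair has length exactly $m$, so each of them is a union of at most two clusters at level $<m$, one of which is infinite. This gives two distinct infinite clusters at level $<m$, contradicting Proposition~\ref{prop:unique}.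

Let $\gamma$ be a path from $x$ to $y$ with edges of length $\le m$. By the definition of $m$, the clusters $C_x(<m)$ and $C_y(<m)$ are distinct, so $\gamma$ has an edge $e$ of length exactly $m$; all its other edges are shorter, so $e$ has one endpoint in each of the two clusters. One of the clusters, $C$, is finite by Proposition~\ref{prop:unique}. All pairs between $C$ and $\mathcal P\setminus C$ have length at least $m$, with equality only for $e$.
\end{proof}

The last fact about the forest bounds the number of ways to go to infinity. It compares volume with boundary: a vertex from which three disjoint rays start uses up an exit from any large cube around it.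

\begin{lemma}\label{lem:tworays}
Almost surely, for every finite $F\subset\mathcal P$, at most two rays of $\mathrm{MSF}(\mathcal P\setminus F)$ start at any vertex.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ac}(a) it suffices to take $F=\emptyset$. Call $w$ a \emph{trifurcation} if three rays start at $w$ that are disjoint except for $w$. Suppose three distinct rays $\xi_1,\xi_2,\xi_3$ start at $x$. In a forest, two distinct rays from $x$ share an initial segment and are disjoint afterwards. Number the rays so that $\xi_1,\xi_2$ have the longest common segment, ending at $w$, and let $p$ be the last vertex of $\xi_3$ on this segment. After $p$ the ray $\xi_3$ follows neither $\xi_1$ nor $\xi_2$: for $p\ne w$ because it leaves their common segment, and for $p=w$ by the choice of the numbering. So the tails of $\xi_1$ and $\xi_2$ from $w$, and the ray that goes back from $w$ to $p$ and then follows $\xi_3$, show that $w$ is a trifurcation. It remains to prove that $t=\mathbb E\,|\{\text{trifurcations in }Q_0\}|$ vanishes.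

Let $\Lambda=[-L/2,L/2)^d$ with $L\in\mathbb N$. Take the edges of $\mathrm{MSF}(\mathcal P)$ with at least one endpoint in $\Lambda$, and give each edge that crosses to the outside its own copy of the outer endpoint, called an \emph{exit}. This is a finite forest. Let $H$ be the union of its paths between two distinct exits; every vertex of $H$ other than an exit is interior to such a path, so all leaves of $H$ are exits. The three rays of a trifurcation in $\Lambda$, followed up to their first step out of $\Lambda$, end at three distinct exits, so the trifurcation has degree at least $3$ in $H$. In a finite forest without isolated vertices $\sum_v(\deg v-2)<0$ unless the forest is empty, so there are at least as many leaves as vertices of degree $\ge3$. Thus the number of trifurcations in $\Lambda$ is at most the number of crossing edges. A crossing edge is longer than $r$ or has its inner endpoint within distance $r$ of $\partial\Lambda$. By stationarity and Lemma~\ref{lem:mst}(d),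
\[
tL^d\le D\bigl(2drL^{d-1}+L^d\pi(r)\bigr),\qquad \pi(r)=\mathbb E\,|\{u\in\mathcal P\cap Q_0:\ u\text{ has an edge longer than }r\}|.
\]
Each $u$ has at most $D$ edges, so $\pi(r)\to0$ as $r\to\infty$ by dominated convergence. Dividing by $L^d$ and letting $L\to\infty$ and then $r\to\infty$ gives $t=0$.
\end{proof}

\section{Every ray meets support vertices}\label{sec:rays}

\begin{proposition}\label{prop:blocked}
Almost surely every ray of $\mathrm{MSF}(\mathcal P)$ contains infinitely many support vertices of $\mathrm{MSF}(\mathcal P)$.
\end{proposition}

For $d=1$ this is false: the forest is a doubly infinite path without leaves. For $d\ge2$ one would like to argue that a ray passes through infinitely many regions and has in each a chance to meet a leaf, but the ray is determined by the whole configuration and there is no independence along it. We count instead. Call a ray \emph{free} if it contains no support vertex. Near most vertices $v$ there is a set of positive measure of small tuples $W$, called traps, whose insertion prevents free rays from passing through $v$. If a free ray starts at $x$, the traps along it have infinite total measure. By the Mecke formula, the expected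 measure of these traps equals the expected number of tuples $W\subset\mathcal P$ whose \emph{deletion} opens a free ray from $x$ through the site of $W$. This number is bounded: three such tuples far apart would produce three different rays from $x$ once all three are deleted, because each ray avoids the two traps that are still in place when it is opened.

\subsection*{Traps}

The last sentence dictates what a trap must do: it must work whatever the configuration is far from $v$. So it has to guard every edge at $v$ that is not excluded by nearby points. Fix $\ell>0$, to be chosen in Lemma~\ref{lem:nice}. Let $X$ be generic. A point $v\in X$ is \emph{surrounded} if every point of the closed ball of radius $\ell$ about $v$ is at distance less than $\ell/8$ from some point of $X$. Then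
\begin{equation}\label{eq:S}
C(w,\theta,\ell)\cap(X\setminus\{v\})\ne\emptyset\qquad\text{for all }w\in B(v,\ell/4)\text{ and all unit vectors }\theta .
\end{equation}
Indeed, $o=w+\frac\ell2\theta$ lies in $B(v,\ell)$, so some $p\in X$ has $|p-o|<\ell/8$. The ball $B(o,\ell/4)$ is seen from $w$ under the half-angle $\arcsin\frac12=30^\circ$ and lies within distance $3\ell/4$ of $w$, so $p\in C(w,\theta,\ell)$; and $|p-w|>3\ell/8>|v-w|$, so $p\ne v$.

Let $v$ be surrounded. The \emph{candidates} at $v$ are the points $z\in X\setminus\{v\}$ such that no point of $X$ kills $\{v,z\}$. By \eqref{eq:S} with $w=v$ and Lemma~\ref{lem:mst}(c) they lie in $B(v,\ell)$. The point nearest to $v$ is a candidate. Two candidates $z,z'$ with $s=|z-v|<t=|z'-v|$ make an angle greater than $60^\circ$ at $v$, since otherwise $|z-z'|^2\le s^2+t^2-st<t^2$ and $z$ would kill $\{v,z'\}$. So the candidates are $z_1,\dots,z_k$ with $1\le k=k(v,X)\le D$. Put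
\[
r_j=|z_j-v|,\qquad \theta_j=(z_j-v)/r_j,\qquad U=(X\cap B(v,2\ell))\setminus\{v\};
\]
then $\langle\theta_i,\theta_j\rangle<\frac12$ for $i\ne j$.

The first idea is to hang a single leaf on $v$ by inserting one point $b$ close to it. This can fail. In the plane, let three candidates lie in directions at $120^\circ$ to each other and let $b=v+\varepsilon u$ with $|u|=1$ and $\varepsilon<\min_jr_j$. Some $j$ has $\langle u,\theta_j\rangle\ge\frac12$, so $|b-z_j|^2\le r_j^2-\varepsilon r_j+\varepsilon^2<r_j^2$: the new point is closer to $z_j$ than $v$ is, it kills $\{v,z_j\}$, and it may simply take the place of $v$ on that edge. The remedy is to accept this and give each direction its own gate. For one candidate in the plane, with $v=(0,0)$ and $z=(r,0)$, insert $s=(\varepsilon,0)$ and $b=(\varepsilon,\eta)$ with $\eta<\varepsilon<r/4$. Then $s$ kills $\{v,z\}$; it kills $\{b,z\}$ because $|b-z|^2=(r-\varepsilon)^2+\eta^2>|s-z|^2$; and it kills $\{b,v\}$ because $|b-v|^2=\varepsilon^2+\eta^2>|s-v|^2$. Among these four points $b$ can be joined only to $s$, and $z$ can reach the other three only through $s$. A trap does this for all candidates at once (Figure~\ref{fig:trap}).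

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0)--(0:1)--++(90:0.3);
\draw[thick] (0,0)--(125:1)--++(215:0.3);
\draw[thick] (0,0)--(235:1)--++(325:0.3);
\draw[dashed] (0:1)--(0:3.2);
\draw[dashed] (125:1)--(125:2.5);
\draw[dashed] (235:1)--(235:2.7);
\fill (0,0) circle (1.6pt) node[above right] {$v$};
\fill (0:1) circle (1.6pt) node[below] {$s_1$};
\fill (125:1) circle (1.6pt) node[above right] {$s_2$};
\fill (235:1) circle (1.6pt) node[left] {$s_3$};
\fill (1,0.3) circle (1.6pt) node[above] {$b_1$};
\fill (-0.82,0.647) circle (1.6pt) node[left] {$b_2$};
\fill (-0.328,-0.991) circle (1.6pt) node[right] {$b_3$};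
\fill (0:3.2) circle (1.6pt) node[right] {$z_1$};
\fill (125:2.5) circle (1.6pt) node[left] {$z_2$};
\fill (235:2.7) circle (1.6pt) node[left] {$z_3$};
\end{tikzpicture}
\caption{A trap at a vertex $v$ with three candidate neighbors $z_1,z_2,z_3$ (not to scale). The inserted points are $s_j$, on the way from $v$ to $z_j$, and $b_j$, slightly to the side of $s_j$. Solid lines form the tree $\Theta$. After the insertion each $b_j$ is a leaf of the minimal spanning forest attached to $s_j$, and edges to the outside, such as the dashed ones, can start only at the points $s_j$.}
\label{fig:trap}
\end{figure}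

\begin{definition}\label{def:trap}
Let $v$ be surrounded in $X$ and $k=k(v,X)$. A \emph{trap at $v$ in $X$} is a tuple $W=(s_1,\dots,s_k,b_1,\dots,b_k)$ of distinct points of $B(v,\ell/4)\setminus X$ such that, with $V=W\cup\{v\}$ and $\Theta$ the tree on $V$ with edges $vs_j$ and $s_jb_j$ for $1\le j\le k$:
\begin{itemize}
\item[(i)] any two points of $V$ that are not adjacent in $\Theta$ are at a distance larger than the length of every edge of the $\Theta$-path between them;
\item[(ii)] for all $z\in U$ and $w\in\{v,b_1,\dots,b_k\}$, some point of $U\cup V$ kills $\{z,w\}$.
\end{itemize}
Let $c(v,X)$ be the Lebesgue measure of the set of traps in $(\mathbb R^d)^{2k}$, and put $c(v,X)=0$ if $v$ is not surrounded.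
\end{definition}

Whether $v$ is surrounded, the number $k(v,X)$, the set of traps and $c(v,X)$ depend only on $X\cap B(v,2\ell)$; for $k$, note that candidates of a surrounded point lie in $B(v,\ell)$ and that a point killing $\{v,z\}$ is closer to $v$ than $z$ is.

\begin{lemma}\label{lem:trapworks}
Let $W$ be a trap at $v$ in $X$, and let $Y$ be generic with $Y\cap B(v,2\ell)=(X\cap B(v,2\ell))\cup W$. Then every ray of $\mathrm{MSF}(Y)$ that starts outside $V$ and visits $V$ contains a support vertex of $\mathrm{MSF}(Y)$.
\end{lemma}

\begin{proof}
We have $Y\cap B(v,2\ell)=U\cup V$. Let $\{w,y\}\in\mathrm{MSF}(Y)$ with $w\in V$ and $y\notin V$. If $|w-y|\ge\ell$, then \eqref{eq:S} gives a point $p\in X\setminus\{v\}$ in the cone of radius $\ell$ at $w$ in the direction of $y$; it lies in $B(v,5\ell/4)$, hence in $U\subset Y$, and it kills $\{w,y\}$ by Lemma~\ref{lem:mst}(c). So $|w-y|<\ell$, which gives $y\in U$, and then (ii) forces $w\in\{s_1,\dots,s_k\}$. By (i), pairs in $V$ that are not edges of $\Theta$ are bypassed by their $\Theta$-paths. Hence the only possible edge of $\mathrm{MSF}(Y)$ at $b_j$ is $s_jb_j$, and since $b_j$ is not isolated (Lemma~\ref{lem:mst}(e)), it is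 a leaf attached to $s_j$. The first vertex in $V$ of a ray that starts outside $V$ is some $s_j$, a support vertex.
\end{proof}

\begin{lemma}\label{lem:trapexists}
If $X$ is generic and $v\in X$ is surrounded, then $c(v,X)>0$.
\end{lemma}

\begin{proof}
The conditions on $W$ are finitely many strict inequalities between continuous functions of $W$, combined by finite conjunctions and disjunctions. The set of traps is therefore open, and it suffices to find one trap. Since $d\ge2$, there are unit vectors $u_j$ orthogonal to $\theta_j$. Let $\kappa=\min_{i\ne j}|\theta_i-\theta_j|$, which exceeds $1$ because $|\theta_i-\theta_j|^2=2-2\langle\theta_i,\theta_j\rangle$ and does not exceed $2$ (for $k=1$ put $\kappa=2$). Set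
\[
s_j=v+\varepsilon\theta_j,\qquad b_j=s_j+\eta u_j,\qquad 0<\varepsilon<\min\bigl(\tfrac\ell8,\tfrac14\min_jr_j\bigr),\qquad 0<\eta<\tfrac{\kappa-1}{2}\,\varepsilon\le\tfrac\varepsilon2 .
\]
All these points lie in $B(v,2\varepsilon)\setminus\{v\}$, which is contained in $B(v,\ell/4)$ and contains no point of $X$, because $\min_jr_j$ is the distance from $v$ to its nearest neighbor.

(i) The edges of $\Theta$ have lengths $\varepsilon$ and $\eta<\varepsilon$, so it is enough that nonadjacent pairs are longer than $\varepsilon$. We have $|b_j-v|^2=\varepsilon^2+\eta^2$, and for $i\ne j$ each of $|s_i-s_j|$, $|s_i-b_j|$, $|b_i-b_j|$ is at least $\kappa\varepsilon-2\eta>\varepsilon$. This also shows that the points are distinct.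

(ii) Let $z\in U$. If $z$ is not a candidate, some $p\in X$ kills $\{v,z\}$; then $0<|p-v|<|z-v|<2\ell$, so $p\in U$. The inequality $\max(|p-w|,|p-z|)<|w-z|$ holds at $w=v$, hence for all $w$ near $v$. As $U$ is finite, it holds for all these $z$ and all $w\in V$ once $\varepsilon$ is small enough. If $z=z_j$, we show that $s_j$ kills $\{z_j,w\}$. Here $|s_j-z_j|=r_j-\varepsilon$, and $|s_j-w|\le2\varepsilon+\eta<3\varepsilon<r_j-\varepsilon$ for all $w\in V$, so it suffices to check $|w-z_j|>r_j-\varepsilon$. For $w=v$ the distance is $r_j$. For $w=b_j$ its square is $(r_j-\varepsilon)^2+\eta^2$. For $w=b_i$ with $i\ne j$,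
\[
|b_i-z_j|\ge\langle z_j-b_i,\theta_j\rangle=r_j-\varepsilon\langle\theta_i,\theta_j\rangle-\eta\langle u_i,\theta_j\rangle>r_j-\tfrac\varepsilon2-\eta>r_j-\varepsilon.\qedhere
\]
\end{proof}

\subsection*{Rays visit many vertices with good traps}

The counting argument needs uniform bounds along a ray: a lower bound on the measure of traps, to make the total measure infinite, and an upper bound on the number of nearby points, to bound the number of tuples. Given $c_0>0$ and $M<\infty$, call $v\in X$ \emph{nice} in $X$ if $c(v,X)\ge c_0$ and $|X\cap B(v,4\ell)|\le M$. Unlike being a support vertex, being nice is a local property that holds for all points of a region with probability close to $1$, so a ray cannot avoid it: the regions where it fails do not percolate.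

\begin{lemma}\label{lem:nice}
There are $\ell,M<\infty$ and $c_0>0$ such that almost surely every ray of $\mathrm{MSF}(\mathcal P)$ contains infinitely many vertices that are nice in $\mathcal P$.
\end{lemma}

\begin{proof}
For $z\in\mathbb Z^d$ let $K_z^{(a)}=\ell z+\ell[-\frac a2,\frac a2)^d$. Partition $K_z^{(13)}$ into half-open cubes of side $\ell/(8d)$, whose diameter $\ell/(8\sqrt d)$ is less than $\ell/8$. Call the site $z$ \emph{good} if (a) each of these small cubes contains a point of $\mathcal P$, (b) $|\mathcal P\cap K_z^{(13)}|\le M$, and (c) $c(v,\mathcal P)\ge c_0$ for all $v\in\mathcal P\cap K_z^{(5)}$; call it \emph{bad} otherwise. For $v\in K_z^{(5)}$ we have $B(v,4\ell)\subset K_z^{(13)}$. So goodness of $z$ depends only on $\mathcal P\cap K_z^{(13)}$, all points of $\mathcal P\cap K_z^{(5)}$ are surrounded when (a) holds, and they are nice when $z$ is good.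

Fix $p_0<3^{-d13^d}$. Condition (a) fails with probability at most $(104d)^d\exp(-(\ell/8d)^d)$, which is below $p_0/3$ for large $\ell$. Fix such an $\ell$. Then (b) fails with probability below $p_0/3$ for large $M$. Under (a), the finitely many numbers $c(v,\mathcal P)$ in (c) are positive by Lemma~\ref{lem:trapexists}, so the probability that (a) holds and (c) fails is below $p_0/3$ for small $c_0$. Thus each site is bad with probability at most $p_0$. Call sites $*$-adjacent if their $\ell_\infty$-distance is $1$. Among $n$ distinct sites, at least $n/13^d$ are congruent to each other modulo $13$ in every coordinate; their cubes $K^{(13)}$ are disjoint, so their states are independent. The probability that a self-avoiding $*$-path of $n$ bad sites starts at a given site is at most $(3^dp_0^{1/13^d})^n$, which tends to $0$. By K\"onig's lemma, almost surely there is no infinite $*$-connected set of bad sites.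

Draw edges as segments. \emph{If an edge $\{p,p'\}$ of $\mathrm{MSF}(\mathcal P)$ meets $K_z^{(1)}$ at a point $g$ and $z$ is good, then $p$ or $p'$ lies in $K_z^{(5)}$.} Otherwise $|p-g|,|p'-g|\ge2\ell$, and by (a) some $p''\in\mathcal P$ has $|p''-g|<\ell/8$. Then $|p''-p|<|p-g|+\ell/8=|p-p'|-|p'-g|+\ell/8<|p-p'|$, the same holds with $p,p'$ exchanged, and $p''$ kills the edge.

The curve traced by a ray is connected and unbounded. The sites $z$ whose cubes $K_z^{(1)}$ it meets form an infinite set, which is $*$-connected because closed cubes of distinct sites that are not $*$-adjacent are disjoint. Suppose only finitely many of these sites are good. Each edge of the ray that meets a good cube has an endpoint in a fixed finite set, so there are finitely many such edges, and a tail of the ray meets only bad cubes. This gives an infinite $*$-connected set of bad sites, which is impossible. So the ray meets $K_z^{(1)}$ for infinitely many good $z$, each of which provides a nice vertex of the ray in $K_z^{(5)}$, and a given point lies in $K_z^{(5)}$ for only $5^d$ sites $z$.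
\end{proof}

\subsection*{Counting traps}

Fix $\ell,M,c_0$ as in Lemma~\ref{lem:nice}, and $k\in\{1,\dots,D\}$. Let $\mathcal V_k$ be the set of triples $(X,x,W)$, with $X$ generic, $x\in X$ and $W\in(\mathbb R^d)^{2k}$, for which there are a free ray $\xi$ of $\mathrm{MSF}(X)$ starting at $x$ and a vertex $v$ of $\xi$ such that $v$ is nice in $X$, $|v-x|>\ell$, $k(v,X)=k$, and $W$ is a trap at $v$ in $X$.

\begin{lemma}\label{lem:count}
Almost surely, for each $x\in\mathcal P$ the number of tuples $W\in(\mathcal P\setminus\{x\})^{2k}_{\ne}$ with $(\mathcal P\setminus W,x,W)\in\mathcal V_k$ is at most $C_k=2(M+2k)^{2k}$.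
\end{lemma}

\begin{proof}
For each such $W$ fix a ray $\xi_W$ and a vertex $v_W$ as in the definition, with $X=\mathcal P\setminus W$. Suppose $W_1,W_2,W_3$ are such tuples whose vertices $v_i=v_{W_i}$ are at pairwise distances at least $3\ell$. Let $X_i=\mathcal P\setminus W_i$, $\xi_i=\xi_{W_i}$, $V_i=W_i\cup\{v_i\}$ and $X_0=\mathcal P\setminus(W_1\cup W_2\cup W_3)$. For $i\ne j$ the set $W_i\subset B(v_i,\ell/4)$ does not meet $B(v_j,2\ell)$, so
\[
X_i\cap B(v_j,2\ell)=\mathcal P\cap B(v_j,2\ell)=(X_j\cap B(v_j,2\ell))\cup W_j .
\]
Thus Lemma~\ref{lem:trapworks} applies to the trap $W_j$ at $v_j$ in $X_j$ with $Y=X_i$. The ray $\xi_i$ is free in $\mathrm{MSF}(X_i)$ and starts at $x$, which is outside $V_j\subset B(v_j,\ell/4)$. Hence $\xi_i\cap V_j=\emptyset$. It follows that $\xi_i\subset X_0\subset X_i$, and by Lemma~\ref{lem:mst}(b) all three $\xi_i$ are rays of $\mathrm{MSF}(X_0)$ starting at $x$. They are distinct, because $v_j$ lies on $\xi_j$ and not on $\xi_i$. This contradicts Lemma~\ref{lem:tworays}.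

So a maximal family of tuples $W$ whose vertices $v_W$ are pairwise at least $3\ell$ apart has at most two members. For every tuple $W'$ there is a member $W$ with $|v_{W'}-v_W|<3\ell$, and then $W'\subset\mathcal P\cap B(v_W,4\ell)$. This set has at most $M+2k$ points because $v_W$ is nice in $\mathcal P\setminus W$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:blocked}]
A ray with finitely many support vertices has a free tail, so it suffices to show that almost surely no free ray starts in $Q_0$; stationarity extends this to all $Q_z$. Apply \eqref{eq:mecke} to $f(X,W)=\sum_{x\in(X\setminus W)\cap Q_0}\mathbf 1\{(X\setminus W,x,W)\in\mathcal V_k\}$, and then Lemma~\ref{lem:count}: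
\[
\mathbb E\sum_{x\in\mathcal P\cap Q_0}\bigl|\{W:(\mathcal P,x,W)\in\mathcal V_k\}\bigr|
=\mathbb E\sum_{W\in\mathcal P^{2k}_{\ne}}f(\mathcal P,W)\le C_k\,\mathbb E|\mathcal P\cap Q_0|=C_k .
\]
So almost surely the Lebesgue measure of $\{W:(\mathcal P,x,W)\in\mathcal V_k\}$ is finite for all $x\in\mathcal P\cap Q_0$ and all $k\le D$. Suppose a free ray $\xi$ starts at such an $x$. By Lemma~\ref{lem:nice} there is a $k$ for which infinitely many nice vertices $v$ of $\xi$ have $k(v,\mathcal P)=k$, and by local finiteness we can select infinitely many of them that are farther than $\ell$ from $x$ and from each other. Their sets of traps lie in the disjoint sets $B(v,\ell/4)^{2k}$, have measure at least $c_0$ each, and are contained in $\{W:(\mathcal P,x,W)\in\mathcal V_k\}$. This set then has infinite measure, which happens with probability zero.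
\end{proof}

\section{Stabilization of the add-one cost}\label{sec:stab}

Let $\Lambda_R=[-R,R]^d$. For generic $X$ let $\mathcal Y_R(X)$ be the family of finite sets $Y$ with $Y\cap\Lambda_R=X\cap\Lambda_R$; these are the sets $(X\cap\Lambda_R)\cup A$ with $A\subset\mathbb R^d\setminus\Lambda_R$ finite and otherwise arbitrary. The family decreases as $R$ grows. A property of finite sets holds \emph{eventually around $X$} if for some $R<\infty$ it holds for all $Y\in\mathcal Y_R(X)$; finitely many such properties hold jointly.

\begin{proposition}\label{prop:stab}
Let $y$ be uniform on $Q_0$ and independent of $\mathcal P$. Almost surely there are $R<\infty$ and $\delta\in\mathbb Z$ such that $N(Y\cup\{y\})-N(Y)=\delta$ for all $Y\in\mathcal Y_R(\mathcal P)$.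
\end{proposition}

We first show that the trees stabilize. Let $\Omega^*$ be the set of generic configurations that have the properties in Lemma~\ref{lem:cones} and Corollary~\ref{cor:cert}. By Lemma~\ref{lem:ac}(b), both $\mathcal P$ and $\mathcal P\cup\{y\}$ lie in $\Omega^*$ almost surely.

\begin{lemma}\label{lem:edgesstab}
Let $X\in\Omega^*$.
\begin{itemize}
\item[(a)] For $x\ne x'$ in $X$, eventually around $X$ the $\prec$-largest edge of the $\mathrm{MST}(Y)$-path from $x$ to $x'$ is $e(x,x')$.
\item[(b)] For $u\in X$, eventually around $X$ the edges of $\mathrm{MST}(Y)$ at $u$ are exactly the edges of $\mathrm{MSF}(X)$ at $u$.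
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $e=e(x,x')$, $\gamma$ and $C$ be as in Corollary~\ref{cor:cert}, and let $\Lambda_R$ contain $\gamma$ and all points of $\mathbb R^d$ within distance $|e|$ of $C$. Let $Y\in\mathcal Y_R(X)$ and let $f$ be the largest edge of the tree path. Since $\gamma\subset Y$, Lemma~\ref{lem:mst}(a) gives $f\preceq e$. A pair between $C$ and $Y\setminus C$ either lies in $X$, and is then $e$ or longer than $e$, or has a point outside $\Lambda_R$, and is then longer than $e$. The tree path contains such a pair, so $f\succeq e$.

(b) Let $B(u,R_u)\subset\Lambda_R$ and $Y\in\mathcal Y_R(X)$. By Lemma~\ref{lem:mst}(c), all edges at $u$ of $\mathrm{MST}(Y)$ and of $\mathrm{MSF}(X)$ are shorter than $R_u$, so their other endpoints lie in the finite set $X\cap B(u,R_u)$. Let $u'\ne u$ be in this set. The pair $\{u,u'\}$ is an edge of $\mathrm{MST}(Y)$ if and only if it is the largest edge of the tree path from $u$ to $u'$, that is, eventually, if and only if $e(u,u')=\{u,u'\}$. If $e(u,u')=\{u,u'\}$, the pair is in $\mathrm{MSF}(X)$ by Lemma~\ref{lem:mst}(e). If not, $e(u,u')$ is shorter than $\{u,u'\}$, which is also a pair between $C$ and $X\setminus C$,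 so $\gamma$ bypasses $\{u,u'\}$.
\end{proof}

Part (b) controls the edges near any fixed point. It does not by itself control the edges that disappear when $y$ is added: such an edge is the longest edge of a cycle through $y$, and a priori it could move off to infinity as $R$ grows. Part (a) rules this out.

\begin{proof}[Proof of Proposition~\ref{prop:stab}]
Work on the almost sure event that $y\notin\mathcal P$, that $\mathcal P,\mathcal P\cup\{y\}\in\Omega^*$, and that Proposition~\ref{prop:blocked} holds. ``Eventually'' refers to $Y\in\mathcal Y_R(\mathcal P)$; for $R\ge1$ we then have $y\notin Y$ and $Y\cup\{y\}\in\mathcal Y_R(\mathcal P\cup\{y\})$. Let $T=\mathrm{MST}(Y)$ and $T'=\mathrm{MST}(Y\cup\{y\})$.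

\emph{Step 1: the edges that change.} Let $z_1,\dots,z_k$ be the neighbors of $y$ in $\mathrm{MSF}(\mathcal P\cup\{y\})$ and $\mathcal A=\{yz_1,\dots,yz_k\}$. By Lemmas~\ref{lem:mst}(b) and \ref{lem:edgesstab}(b), eventually $T'\setminus T=\mathcal A$. Let $e=\{u,u'\}\in T\setminus T'$. Since $e\notin T'$, Lemma~\ref{lem:mst}(a) shows that all edges of the $T'$-path from $u$ to $u'$ are $\prec e$. This path contains $y$, since otherwise it would bypass $e$ in $Y$. So it runs from $u$ to some $z_i$, then through $y$ to $z_j$ with $j\ne i$, and on to $u'$. The two outer segments lie in $T$ by Lemma~\ref{lem:mst}(b), and together with $e$ they form the $T$-path from $z_i$ to $z_j$, whose largest edge is $e$. By Lemma~\ref{lem:edgesstab}(a) for $X=\mathcal P$, eventually $T\setminus T'$ is contained in the fixed finite set $\{e(z_i,z_j):i\ne j\}$. By Lemma~\ref{lem:edgesstab}(b), a member of this set eventually lies in $T\setminus T'$ if it lies in $\mathrm{MSF}(\mathcal P)\setminus\mathrm{MSF}(\mathcal P\cup\{y\})$, and eventually does not otherwise. Hence eventually $T'=(T\setminus\mathcal R)\cup\mathcal A$ and $\mathcal R\subset T$, with a fixed finite set $\mathcal R\subset\mathrm{MSF}(\mathcal P)$.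

\emph{Step 2: the independence number.} Add $y$ to $T$ as an isolated vertex, which raises $N$ by $1$; then delete the edges of $\mathcal R$ one by one, and then add those of $\mathcal A$ one by one, in a fixed order. The intermediate graphs have the form $F_Y=(T\setminus\mathcal R_0)\cup\mathcal A_0$ on $Y\cup\{y\}$, with fixed $\mathcal R_0\subset\mathcal R$ and $\mathcal A_0\subset\mathcal A$; they are forests, being subgraphs of $T$ with an isolated vertex or of $T'$. By Lemma~\ref{lem:edge}, the change of $N$ in each step is determined by whether the endpoints of the edge concerned are essential in the intermediate forest that lacks this edge. So it suffices to show, for each of the finitely many choices of $\mathcal R_0,\mathcal A_0$ and of an endpoint $a$ of an edge in $\mathcal R\cup\mathcal A$, that whether $a$ is essential in $F_Y$ is eventually independent of $Y$.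

Let $F=(\mathrm{MSF}(\mathcal P)\setminus\mathcal R_0)\cup\mathcal A_0$, a graph on $\mathcal P\cup\{y\}$ with finite degrees. By Lemma~\ref{lem:edgesstab}(b), at each vertex the edges of $F_Y$ and $F$ eventually agree. In particular $F$ has no cycle, since a cycle would eventually lie in $F_Y$. A ray of $F$ visits $y$ at most once, so it has a tail that is a ray of $\mathrm{MSF}(\mathcal P)$, with infinitely many support vertices of $\mathrm{MSF}(\mathcal P)$. A leaf of $\mathrm{MSF}(\mathcal P)$ that is not an endpoint of an edge in $\mathcal R\cup\mathcal A$ is a leaf of $F$ with the same neighbor. The other leaves are finitely many and have one neighbor each, so all but finitely many support vertices of $\mathrm{MSF}(\mathcal P)$ are support vertices of $F$. Thus Lemma~\ref{lem:local} applies to $F$ and $a$. Eventually $F_Y$ contains the finite set $\mathcal E^+$ and agrees with $F$ at all its vertices, and then $a$ is essential in $F_Y$ if and only if $\epsilon^*=1$.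
\end{proof}

\section{The martingale argument}\label{sec:clt}

We reveal the configuration cube by cube. Let $\mathcal P'$ be an independent copy of $\mathcal P$, let $\mathcal P^{(z)}=(\mathcal P\setminus Q_z)\cup(\mathcal P'\cap Q_z)$ be $\mathcal P$ with the cube $Q_z$ resampled, and for a cube $B$ with sides parallel to the axes let
\[
\Delta_z(B)=N(\mathcal P\cap B)-N(\mathcal P^{(z)}\cap B).
\]
Removing the points of $\mathcal P\cap Q_z$ and adding those of $\mathcal P'\cap Q_z$ one at a time, Lemma~\ref{lem:addone} gives
\begin{equation}\label{eq:dom}
|\Delta_z(B)|\le\Psi_z:=D\bigl(|\mathcal P\cap Q_z|+|\mathcal P'\cap Q_z|\bigr),\qquad \mu:=\mathbb E\Psi_z^4=\mathbb E\Psi_0^4<\infty .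
\end{equation}

\begin{lemma}\label{lem:delta}
Almost surely there is $R<\infty$ such that $\Delta_0(B)$ has the same value $\Delta_0$ for all cubes $B\supset\Lambda_R$. Moreover
\[
g(R):=\sup\{\mathbb E(\Delta_0(B)-\Delta_0)^2:\ B\text{ a cube},\ B\supset\Lambda_R\}\to0\qquad(R\to\infty).
\]
\end{lemma}

\begin{proof}
Realize $\mathcal P\cap Q_0$ as $\{y_1,\dots,y_K\}$, where $K$ is Poisson with mean $1$, the $y_j$ are i.i.d.\ uniform on $Q_0$, and $K$, $(y_j)$, $\mathcal P\setminus Q_0$ are independent. Let $\mathcal P_j=(\mathcal P\setminus Q_0)\cup\{y_1,\dots,y_{j-1}\}$. The pair $(\mathcal P_j,y_j)$ has the law of the pair $(\mathcal P,y)$ of Proposition~\ref{prop:stab} conditioned on the event $|\mathcal P\cap Q_0|=j-1$, which has positive probability. Since $\mathcal P_j\cap B\in\mathcal Y_R(\mathcal P_j)$ for $B\supset\Lambda_R$, almost surely each increment $N((\mathcal P_j\cap B)\cup\{y_j\})-N(\mathcal P_j\cap B)$ is the same for all cubes $B$ containing a large enough $\Lambda_R$. Summing over $j\le K$ shows this for $N(\mathcal P\cap B)-N((\mathcal P\setminus Q_0)\cap B)$. The pair $(\mathcal P^{(0)},\mathcal P\setminus Q_0)$ has the same law as $(\mathcal P,\mathcal P\setminus Q_0)$,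 and subtracting gives the first claim. The function $g$ is nonincreasing. If it did not tend to $0$, there would be $\varepsilon>0$ and cubes $B'_j\supset\Lambda_j$ with $\mathbb E(\Delta_0(B'_j)-\Delta_0)^2\ge\varepsilon$ for all $j$. But $\Delta_0(B'_j)-\Delta_0\to0$ almost surely and is dominated by $2\Psi_0$.
\end{proof}

Define $\Delta_z$ in the same way, as the value of $\Delta_z(B)$ for all large cubes $B$. Since $N$ is translation invariant, $\Delta_z$ is the same function of $(\mathcal P-z,\mathcal P'-z)$ as $\Delta_0$ is of $(\mathcal P,\mathcal P')$. Order $\mathbb Z^d$ lexicographically, and let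
\[
\mathcal F_z=\sigma(\mathcal P\cap Q_w:\ w\le z),\qquad Z_n=\{z:\ Q_z\cap B_n\ne\emptyset\},
\]
\[
\zeta_{z,n}=\mathbb E[\Delta_z(B_n)\mid\mathcal F_z],\qquad\zeta_z=\mathbb E[\Delta_z\mid\mathcal F_z],\qquad\sigma^2=\mathbb E\zeta_0^2 .
\]
By Jensen's inequality and \eqref{eq:dom}, $\mathbb E\zeta_{z,n}^4\le\mu$ and $\mathbb E\zeta_z^4\le\mu$; in particular $\sigma^2<\infty$.

\smallskip\noindent\emph{Martingale differences.} List $Z_n$ in increasing order as $z_1<\dots<z_L$. The variable $N_n$ is a function of the independent configurations $\mathcal P\cap Q_{z_i}$, and the cubes outside $Z_n$ are independent of them, so $\mathbb E[N_n\mid\mathcal F_{z_i}]$ is obtained by integrating out the cubes $Q_{z_{i+1}},\dots,Q_{z_L}$. In $\mathbb E[N(\mathcal P^{(z_i)}\cap B_n)\mid\mathcal F_{z_i}]$ the resampled cube $Q_{z_i}$ is integrated out as well, and the result is $\mathbb E[N_n\mid\mathcal F_{z_{i-1}}]$, or $\mathbb EN_n$ if $i=1$. Hence the $\zeta_{z_i,n}$ are martingale differences, and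
\begin{equation}\label{eq:mart}
N_n-\mathbb EN_n=\sum_{z\in Z_n}\zeta_{z,n},\qquad\operatorname{Var}N_n=\sum_{z\in Z_n}\mathbb E\zeta_{z,n}^2 .
\end{equation}

\begin{lemma}\label{lem:qv}
We have $n^{-1}\sum_{z\in Z_n}\zeta_{z,n}^2\to\sigma^2$ in $L^1$. In particular $n^{-1}\operatorname{Var}N_n\to\sigma^2$.
\end{lemma}

\begin{proof}
The lexicographic order is translation invariant, so $\zeta_z=\varphi(\mathcal P-z)$ for one measurable function $\varphi$. The mean ergodic theorem for the i.i.d.\ field $((\mathcal P\cap Q_z)-z)_{z\in\mathbb Z^d}$ states that for a square integrable $\psi(\mathcal P)$ the averages of $\psi(\mathcal P-z)$ over boxes in $\mathbb Z^d$ whose side lengths all tend to infinity converge in $L^2$ to $\mathbb E\psi(\mathcal P)$. The sets $Z_n$ are such boxes, with side lengths within $2$ of $n^{1/d}$, so $|Z_n|/n\to1$. With $\psi=\varphi^2$ we get $n^{-1}\sum_{z\in Z_n}\zeta_z^2\to\sigma^2$ in $L^1$.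

Fix $R$. If $z+\Lambda_R\subset B_n$, then $B_n-z$ is a cube containing $\Lambda_R$, and Jensen's inequality and translation give $\mathbb E(\zeta_{z,n}-\zeta_z)^2\le\mathbb E(\Delta_z(B_n)-\Delta_z)^2\le g(R)$. By the Cauchy--Schwarz inequality,
\[
\mathbb E|\zeta_{z,n}^2-\zeta_z^2|\le\|\zeta_{z,n}-\zeta_z\|_2\,\|\zeta_{z,n}+\zeta_z\|_2\le2\mu^{1/4}g(R)^{1/2}.
\]
The remaining $z\in Z_n$ lie within bounded distance of $\partial B_n$; there are $O(n^{1-1/d})$ of them, and each contributes at most $2\mu^{1/2}$. Hence $\limsup_nn^{-1}\sum_{z\in Z_n}\mathbb E|\zeta_{z,n}^2-\zeta_z^2|\le2\mu^{1/4}g(R)^{1/2}$, and $R\to\infty$ finishes the proof by Lemma~\ref{lem:delta}. The variance statement follows from \eqref{eq:mart}.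
\end{proof}

McLeish's theorem \cite[Theorem~2.3]{McL} states: if $(X_{n,i})$ is a martingale difference array such that $\max_i|X_{n,i}|$ is bounded in $L^2$ uniformly in $n$, $\max_i|X_{n,i}|\to0$ in probability, and $\sum_iX_{n,i}^2\to1$ in probability, then $\sum_iX_{n,i}\to\mathcal N(0,1)$ in distribution.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:qv} gives the convergence of the variance, with $\sigma^2=\mathbb E\bigl(\mathbb E[\Delta_0\mid\mathcal F_0]\bigr)^2<\infty$, and Proposition~\ref{prop:positive} below gives $\sigma^2>0$. Apply McLeish's theorem to the array $\zeta_{z,n}/(\sigma\sqrt n)$, $z\in Z_n$. The first condition holds because $n^{-1}\mathbb E\max_z\zeta_{z,n}^2\le n^{-1}|Z_n|\mu^{1/2}$. The second holds because $\mathbb P(\max_z|\zeta_{z,n}|>\varepsilon\sqrt n)\le|Z_n|\mu/(\varepsilon^4n^2)\to0$. The third is Lemma~\ref{lem:qv}. By \eqref{eq:mart} the row sums are $(N_n-\mathbb EN_n)/(\sigma\sqrt n)$.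
\end{proof}

\section{The limiting variance is positive}\label{sec:positive}

To bound the variance from below we look for a local pattern that occurs in two versions with different, explicitly known contributions to $N$, whatever the rest of the configuration is. Paths with an even number of vertices have this property.

\begin{lemma}\label{lem:evenpath}
If a finite tree $T_0$ is joined by one edge to some vertex of a path on $2j$ vertices, the resulting tree has independence number $N(T_0)+j$.
\end{lemma}

\begin{proof}
The path splits into $j$ disjoint edges, so an independent set has at most $j$ vertices in it, and at most $N(T_0)$ in $T_0$. Conversely, the path has two color classes of size $j$, and the one avoiding the attachment vertex can be added to a maximum independent set of $T_0$.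
\end{proof}

It remains to force a small path to be attached by exactly one edge. An empty moat makes all edges leaving the path long, and a dense shell around the moat makes a second such edge redundant. Let $c\in\mathbb R^d$, $J=c+[-10,10)^d$, $J^\circ=c+[-4,4)^d$ and $S=J\setminus J^\circ$. Let $h\ge\sqrt{d+3}$ be an integer, and partition $S$ into \emph{cells} $c+h^{-1}(a+[0,1)^d)$, $a\in\mathbb Z^d$. Let $\beta=B(c,\frac1{10})$ and $\beta_i=B(c+\frac i{50}e_1,\frac1{1000})$ for $0\le i\le3$, where $e_1$ is the first coordinate vector; the $\beta_i$ are disjoint subsets of $\beta$. A point set $Y$ \emph{has the pattern $A_J$} if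
\begin{itemize}
\item[(1)] every cell contains a point of $Y$;
\item[(2)] $Y\cap J^\circ\subset\beta$;
\item[(3)] $\mathcal C=Y\cap\beta$ consists of one point in each of $\beta_0,\beta_1$ (\emph{type I}) or of one point in each of $\beta_0,\dots,\beta_3$ (\emph{type II}).
\end{itemize}

\begin{lemma}\label{lem:pattern}
If a finite set $Y$ has the pattern $A_J$, then $N(Y)=N(Y\setminus\mathcal C)+1$ for type I and $N(Y)=N(Y\setminus\mathcal C)+2$ for type II.
\end{lemma}

\begin{proof}
Let $\{a,p\}\in\mathrm{MST}(Y)$ with $a\in\mathcal C$, $p\notin\mathcal C$; there is at least one such edge. Suppose $p\notin J$. Take $q$ on the segment from $a$ to $p$ with $|q-c|_\infty=7$, and $p'\in Y$ in the cell of $q$, so that $|p'-q|\le\sqrt d/h<1$. Since $|q-p|\ge3$ and $|q-a|\ge6.9$, we get $|p'-a|<|q-a|+1<|a-p|$ and $|p'-p|<|q-p|+1<|a-p|$, so $p'$ kills the edge. Hence $p\in J$, by (2) $p\in S$, and $|a-p|>3$.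

The cells are connected through common faces: a cell has some coordinate $a_i$ of its index outside $[-4h,4h)$; keeping it fixed, raise the other coordinates step by step to their largest value $10h-1$, and then, since $d\ge2$ and another coordinate now keeps the cell in $S$, raise $a_i$ too. So every cell is connected to one corner cell. Points in the same cell or in cells with a common face are at distance at most $\sqrt{2^2+(d-1)}/h\le1$. By (1), any two points of $Y\cap S$ are joined in $Y\cap S$ by a path with edges of length at most $1$, while points of $\mathcal C$ are within $\frac15$ of each other. If there were two edges $e\prec f$ between $\mathcal C$ and the rest, then $e$ together with these short connections would bypass $f$. So there is exactly one.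

By Lemma~\ref{lem:mst}(b) the other $|Y|-2$ edges of $\mathrm{MST}(Y)$ belong to $\mathrm{MST}(\mathcal C)$ or $\mathrm{MST}(Y\setminus\mathcal C)$, which have $|Y|-2$ edges together. So $\mathrm{MST}(Y)$ consists of these two trees and one joining edge. For type I, $\mathrm{MST}(\mathcal C)$ is a single edge. For type II, points in consecutive balls are at distance at most $0.022$ and the other pairs at distance at least $0.038$, so $\mathrm{MST}(\mathcal C)$ is a path on four vertices. Apply Lemma~\ref{lem:evenpath}.
\end{proof}

\begin{proposition}\label{prop:positive}
There is $c_1>0$ such that $\operatorname{Var}N_n\ge c_1n$ for all large $n$. Hence $\sigma^2>0$.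
\end{proposition}

\begin{proof}
Take $L_n=\lfloor n^{1/d}/20\rfloor^d$ disjoint translates $J_1,\dots,J_{L_n}$ of $[-10,10)^d$ in $B_n$, with balls $\beta^{(i)}$ and clusters $\mathcal C_i$, and let $A_i$ be the event that $\mathcal P$ has the pattern $A_{J_i}$. Its probability $\alpha$ is positive and does not depend on $i$. With $b=|\beta_0|$, the configuration in $\beta^{(i)}$ is of type I with probability $b^2e^{-|\beta|}$ and of type II with probability $b^4e^{-|\beta|}$; put $p=b^2/(1+b^2)\in(0,1)$. Removing a cluster from one cube does not affect the pattern in another, so Lemma~\ref{lem:pattern} can be applied repeatedly: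
\[
N_n=N\Bigl((\mathcal P\cap B_n)\setminus\bigcup_{i:\,A_i}\mathcal C_i\Bigr)+\sum_i\mathbf 1_{A_i}+\sum_i\tau_i,\qquad\tau_i=\mathbf 1\{A_i\text{ occurs with type II}\}.
\]
Let $\mathcal G$ be generated by $\mathcal P\setminus\bigcup_i\beta^{(i)}$, the indicators $\mathbf 1_{A_i}$, and the configurations $\mathcal P\cap\beta^{(i)}$ on the events $A_i^c$. The first two terms are $\mathcal G$-measurable. Conditions (1) and (2) are determined by $\mathcal P\setminus\bigcup_i\beta^{(i)}$. Given this configuration, the $\mathcal P\cap\beta^{(i)}$ are independent with their original laws, and $\mathcal G$ adds information about each of them separately, which on $A_i$ says only that the type is I or II. So given $\mathcal G$ the $\tau_i$ are independent Bernoulli variables with parameters $p\mathbf 1_{A_i}$, and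
\[
\operatorname{Var}N_n\ge\mathbb E\operatorname{Var}(N_n\mid\mathcal G)=p(1-p)\,\alpha L_n .
\]
Since $L_n/n\to20^{-d}$, the bound follows, and $\sigma^2=\lim n^{-1}\operatorname{Var}N_n>0$ by Lemma~\ref{lem:qv}.
\end{proof}

\section{Matching number and uniform points}\label{sec:complements}

Nothing in this section is used in the proof of Theorem~\ref{thm:main}.

\subsection*{The matching number}

The matching number $\nu(G)$ is the largest number of pairwise disjoint edges of $G$. By K\"onig's theorem, in a bipartite graph it equals the least size of a set of vertices meeting every edge; such sets are the complements of independent sets. Hence $\nu(\hat T_n)=|\mathcal P\cap B_n|-N_n$. The add-one cost of the functional $|Y|-N(Y)$ is $1$ minus that of $N$, so it is bounded by $D$ in absolute value and satisfies Proposition~\ref{prop:stab}, which is all that Section~\ref{sec:clt} uses. In Lemma~\ref{lem:pattern} a cluster of type I contributes $2-1=1$ to this functional and a cluster of type II contributes $4-2=2$, so the proof of Proposition~\ref{prop:positive} is unchanged. Thus Theorem~\ref{thm:main} holds for $\nu(\hat T_n)$, with some limiting variance in $(0,\infty)$.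

\subsection*{Independent uniform points}

\begin{theorem}\label{thm:binomial}
Let $d\ge2$ and let $\mathcal U_n$ consist of $n$ i.i.d.\ uniform points in $B_n$. There is $\tau^2\in(0,\sigma^2]$ such that $n^{-1}\operatorname{Var}N(\mathcal U_n)\to\tau^2$ and $n^{-1/2}(N(\mathcal U_n)-\mathbb EN(\mathcal U_n))\to\mathcal N(0,\tau^2)$ in distribution. The same holds for $n$ i.i.d.\ uniform points in $[0,1]^d$.
\end{theorem}

\begin{proof}
The second statement follows from the first because $N$ is invariant under translation and scaling. For the first we use \cite[Theorem~2.1]{PY}. Let $H$ be a translation invariant functional of finite point sets with add-one cost $\Delta(Y)=H(Y\cup\{0\})-H(Y)$. Assume that $H$ is \emph{strongly stabilizing}: there are almost surely finite random variables $S_0$ and $\Delta(\infty)$ such that almost surely $\Delta(Y)=\Delta(\infty)$ for all finite $Y$ that agree with $\mathcal P$ on the ball of radius $S_0$ about $0$. Assume that $H$ is \emph{polynomially bounded}, that is, $|H(Y)|$ is at most a fixed polynomial in the diameter and the cardinality of $Y$, and that it satisfies the \emph{bounded moments condition}: the fourth moments of the add-one cost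 for $m$ uniform points in a translate $A$ of some $B_n$, with $0\in A$ and $|A|/2\le m\le3|A|/2$, are uniformly bounded. Then the variance limits and central limit theorems hold for the Poisson and for the uniform input with constants $0\le\tau^2\le\sigma^2$, and $\tau^2>0$ if $\Delta(\infty)$ is not almost surely constant.

Take $H=N$. It is translation invariant, $0\le N(Y)\le|Y|$, and $|\Delta|\le D$ by Lemma~\ref{lem:addone}. In Proposition~\ref{prop:stab} translate by $-y$: the process $\mathcal P-y$ is a Poisson process of intensity $1$, and a set that agrees with it on a ball about $0$ containing $\Lambda_R-y$ agrees with it on $\Lambda_R-y$. This is strong stabilization.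

Suppose $\Delta(\infty)=\delta_0$ almost surely; then $\delta_0\in\mathbb Z$. Say that $(X,w)$ has \emph{cost $\delta_0$} if $N((X\cap B)\cup\{w\})-N(X\cap B)=\delta_0$ for all cubes $B$ containing a large enough $\Lambda_R$. By stationarity, $(\mathcal P,w)$ has cost $\delta_0$ almost surely for each fixed $w$, and by Fubini's theorem $\mathcal P$ almost surely lies in the set $\Omega_0$ of $X$ such that $(X,w)$ has cost $\delta_0$ for Lebesgue almost all $w$. Let $J$ be centered at $c=0$, and let $y_1,y_2$ be uniform in $\beta_2,\beta_3$, independent of each other and of $\mathcal P$. By Lemma~\ref{lem:ac}(b), $\mathcal P\cup\{y_1\}\in\Omega_0$ almost surely. So almost surely $(\mathcal P,y_1)$ and $(\mathcal P\cup\{y_1\},y_2)$ both have cost $\delta_0$, and adding $y_1$ and $y_2$ to $\mathcal P\cap B$ changes $N$ by $2\delta_0$ for all large cubes $B$. With positive probability $\mathcal P$ has the pattern $A_J$ with type I. Then adding $y_1,y_2$ turns type I into type II and leaves $(\mathcal P\cap B)\setminus\beta$ unchanged, so by Lemma~\ref{lem:pattern} the change is $2-1=1$. Thus $2\delta_0=1$, which is impossible for an integer. Hence $\tau^2>0$.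
\end{proof}

\begin{thebibliography}{9}

\bibitem{plane}
\emph{The central limit theorem for the independence number for minimal spanning trees in the unit square},
\texttt{http://www.math.zju.edu.cn/\allowbreak Webpagenew/\allowbreak UploadFiles/\allowbreak AttachFiles/\allowbreak 200711821348129.pdf}

\bibitem{McL}
McLeish, Ann. Probab. \textbf{2} (1974).

\bibitem{MR}
Meester and Roy, \emph{Continuum Percolation}, 1996.

\bibitem{PY}
Penrose and Yukich, Ann. Appl. Probab. \textbf{11} (2001).

\end{thebibliography}
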